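\title{Every regular language has a prime decomposition}

\begin{abstract}
A non-empty language is prime if it is not a catenation of two languages both different from $\{\varepsilon\}$. We prove that every non-empty regular language over a finite alphabet is a catenation of finitely many prime languages. The factors can be chosen regular, they can be computed from an automaton, and there are at most $3\cdot 2^n-2$ of them, where $n$ is the number of states of the minimal complete deterministic automaton. The language is written as an alternating product of primes and submonoids, and every nontrivial submonoid is shown to be a product of two primes. The argument works in every monoid with an additive length, for every non-empty set that has only finitely many maximal factorizations into two factors.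
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet, $\Sigma^*$ the set of words over $\Sigma$, and $\varepsilon$ the empty word. A \emph{language} is a subset of $\Sigma^*$, and the \emph{catenation} of two languages is $XY=\{uv : u\in X,\ v\in Y\}$. Catenation is associative and has the identity element $\{\varepsilon\}$. A non-empty language $L$ is \emph{prime} if it cannot be written as $L=XY$ with $X\ne\{\varepsilon\}$ and $Y\neq\{\varepsilon\}$. A \emph{prime decomposition} of $L$ is a factorization $L=L_1L_2\cdots L_N$, $N\ge1$, in which every $L_i$ is prime. With this definition $\{\varepsilon\}$ is itself prime, and a factor $\{\varepsilon\}$ may be deleted from a decomposition as long as some factor remains. The empty language has no prime decomposition, since a product of non-empty languages is non-empty. The question is the following.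

\begin{quote}
\emph{Does every non-empty regular language, over an arbitrary finite alphabet, have at least one prime decomposition?}
\end{quote}

For integers, a factorization into primes exists because factors get smaller. The same argument works for a finite non-empty language $L$: the greatest length of a word is additive under catenation and is at least $1$ for a non-empty language other than $\{\varepsilon\}$, so if we keep splitting factors that are not prime, we stop after finitely many steps. For infinite languages there is no such measure, and splitting may go on forever. For the language $a^*=\{\varepsilon,a,aa,\dots\}$ we have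
\[
a^*=\{\varepsilon,a\}\,a^*=\{\varepsilon,a\}\{\varepsilon,a\}\,a^*=\cdots,
\qquad
a^*=\{\varepsilon,a\}(a^2)^*=\{\varepsilon,a\}\{\varepsilon,a^2\}(a^4)^*=\cdots,
\]
and the last factor is never prime, because it is a submonoid $M\ne\{\varepsilon\}$ and so $M=MM$. Nevertheless $a^*$ has a prime decomposition:
\begin{equation}\label{eq:astar}
a^*=X\,\{\varepsilon,a\},\qquad X=\{\varepsilon\}\cup\{a^j: j \text{ odd}\}.
\end{equation}
The language $\{\varepsilon,a\}$ is prime because its greatest length is $1$. To see that $X$ is prime, let $X=CD$. Then $\varepsilon\in C\cap D$, so $C,D\subseteq X$, and $a$ lies in one of the factors. If the other factor contained a non-empty word, that word would have odd length, and its product with $a$ would be a non-empty word of even length in $X$. Since also $a^*=X\{\varepsilon,a\}\{\varepsilon,a\}$, neither the decomposition nor the number of its factors is unique. So existence is the property to ask for, and it cannot be obtained by splitting blindly.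

The question is posed in \cite{primedec}, as part of the problem whether all regular, or even all context-free, languages over arbitrary alphabets have a prime decomposition. Over a unary alphabet two facts are known: every regular language has a prime decomposition, and there are non-regular languages that have none. Thus some finiteness property must be used, and regularity is a natural candidate. We prove that it suffices. The context-free case is not settled here.

\begin{theorem}\label{thm:regular}
Every non-empty regular language $L\subseteq\Sigma^*$ has a prime decomposition. The components can be chosen regular, their number is at most $3\cdot 2^n-2$, where $n$ is the number of states of the minimal complete deterministic finite automaton of $L$, and they can be computed effectively from a deterministic finite automaton for $L$.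
\end{theorem}

The idea is a pigeonhole argument. To a cut $L=X\cdot Y$ we attach a type, the largest language that can replace $X$. A regular language has finitely many types. If splitting never ends, types repeat, and the words between two cuts of the same type $K$ lie in the submonoid $\{w: Kw\subseteq K\}$. We therefore pull these submonoids out of the product first and show that each split of a remaining piece creates a new type. When no new type can be created, the remaining pieces are prime. The submonoids are handled separately, by a generalization of \eqref{eq:astar}.

Regularity enters only through the number of types, and of the free monoid only the length of words is used. We therefore prove a general result, Theorem~\ref{thm:general}, and deduce Theorem~\ref{thm:regular} from its proof in Section~\ref{sec:regular}.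

\section{Monoids with length and the types of cuts}\label{sec:setting}

From here to Section~\ref{sec:longest}, $\mathbb M$ is a monoid, with identity written $\varepsilon$, that has a \emph{length}: a homomorphism $|\cdot|\colon\mathbb M\to(\mathbb N,+)$ such that $|x|=0$ only for $x=\varepsilon$. The reader may take $\mathbb M=\Sigma^*$ throughout. Other examples are free monoids over infinite alphabets, free commutative monoids such as $\mathbb N^d$ with the sum of the coordinates as length, and trace monoids, that is, quotients of $\Sigma^*$ by relations $ab=ba$ for some prescribed pairs of letters; these relations preserve the length of words. Products of subsets of $\mathbb M$, prime sets and prime decompositions are defined as for languages. An empty product of sets is $\{\varepsilon\}$.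

For $X\subseteq\mathbb M$ put $X^\bullet=X\setminus\{\varepsilon\}$, the set of elements of $X$ of positive length. If $X$ is non-empty and $X\ne\{\varepsilon\}$, then $X^\bullet\neq\emptyset$. For $X\neq\emptyset$ let $\mu(X)$ be the least length of an element of $X$. We use the length through two facts, and through the observation that elements of different lengths are different. Cancellation is never used.
\begin{itemize}
\item[(L1)] If $xy=\varepsilon$, then $|x|+|y|=0$ and so $x=y=\varepsilon$. Hence $\varepsilon\in X_1\cdots X_r$ if and only if $\varepsilon\in X_i$ for all $i$, and $\{\varepsilon\}$ is prime.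
\item[(L2)] For non-empty $X,Y$ we have $\mu(XY)=\mu(X)+\mu(Y)$; $\mu(X)=0$ if and only if $\varepsilon\in X$; and $X\subseteq Y$ implies $\mu(Y)\le\mu(X)$.
\end{itemize}

Fix a non-empty set $L\subseteq\mathbb M$. For $V,P\subseteq\mathbb M$ let
\[
\lambda(V)=\{u\in\mathbb M: uV\subseteq L\},\qquad \rho(P)=\{v\in\mathbb M: Pv\subseteq L\}.
\]
Both maps reverse inclusions, and $P\subseteq\lambda(\rho(P))$, $V\subseteq\rho(\lambda(V))$. If $L=XY$, then $X\subseteq\lambda(Y)$ and $\lambda(Y)Y=L$, so $\lambda(Y)$ is the largest set that can replace $X$. This is the type of the cut. A set $P$ is \emph{closed} if $\lambda(\rho(P))=P$, and it is a \emph{closed left factor} of $L$ if it is closed and $P\rho(P)=L$.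

\begin{lemma}\label{lem:closed}
\begin{itemize}
\item[(a)] The closed sets are exactly the sets $\lambda(V)$ with $V\subseteq\mathbb M$. In particular $L=\lambda(\{\varepsilon\})$ is closed.
\item[(b)] If $K$ is closed and $Y\subseteq\mathbb M$, then $\{u: uY\subseteq K\}$ is closed.
\item[(c)] If $K$ is closed and $L=XY$ with $X\subseteq K$ and $Y\subseteq\rho(K)$, then $K$ is a closed left factor.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A closed set $P$ equals $\lambda(V)$ for $V=\rho(P)$. Conversely, let $P=\lambda(V)$. Then $V\subseteq\rho(P)$, hence $\lambda(\rho(P))\subseteq\lambda(V)=P$, and the reverse inclusion always holds.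

(b) Write $K=\lambda(V)$. Then $uY\subseteq K$ if and only if $uYV\subseteq L$, so the set in question is $\lambda(YV)$.

(c) We have $L=XY\subseteq K\rho(K)\subseteq L$.
\end{proof}

\begin{remark}\label{rem:maximal}
The closed left factors are the left components of the factorizations $L=PS$ that are maximal for componentwise inclusion. Indeed, if $L=PS$ is maximal, then $S\subseteq\rho(P)$ and $P\rho(P)=L$ force $S=\rho(P)$, and in the same way $P\subseteq\lambda(S)$ and $\lambda(S)S=L$ force $P=\lambda(S)=\lambda(\rho(P))$. Conversely, let $P$ be a closed left factor, $S=\rho(P)$, and $L=P'S'$ with $P'\supseteq P$, $S'\supseteq S$. Then $S'\subseteq\rho(P')\subseteq\rho(P)=S$ and $P'\subseteq\lambda(S')\subseteq\lambda(S)=P$.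
\end{remark}

\begin{theorem}\label{thm:general}
Let $\mathbb M$ be a monoid with a length, and let $L\subseteq\mathbb M$ be non-empty with only finitely many, say $m$, closed left factors. Then
\[
L=B_0E_1B_1\cdots E_kB_k,\qquad k\le m,
\]
with all $B_t$ prime and all $E_t$ submonoids of $\mathbb M$. Each $E_t$ is $\{\varepsilon\}$ or a product of two primes. In particular, $L$ is a product of at most $3m+1$ primes. The number two for submonoids is optimal: no submonoid $M\neq\{\varepsilon\}$ is prime.
\end{theorem}

A factorization with several cuts needs a description of what can stand between two cuts of given types. For $K,K'\subseteq\mathbb M$ let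
\[
F(K,K')=\{w\in\mathbb M: Kw\subseteq K'\}.
\]
One may think of the sets $K$ as states and of $F(K,K')$ as the set of elements that lead from $K$ to $K'$. The definition gives at once:
\begin{itemize}
\item[(F1)] $F(K,K')\,F(K',K'')\subseteq F(K,K'')$;
\item[(F2)] $\varepsilon\in F(K,K')$ if and only if $K\subseteq K'$;
\item[(F3)] $F(\{\varepsilon\},K)=K$ and $F(K,L)=\rho(K)$.
\end{itemize}
By (F1) and (F2), the set $F(K,K)$ of \emph{loops} at $K$ is a submonoid.

\section{The language $a^*ba^*$}\label{sec:example}

Let $\Sigma=\{a,b\}$ and let $L=a^*ba^*$ be the set of words with exactly one $b$. Counting the letters $b$ gives the closed sets: $\lambda(\emptyset)=\Sigma^*$; $\lambda(V)=L$ if $\emptyset\ne V\subseteq a^*$; $\lambda(V)=a^*$ if $\emptyset\neq V\subseteq L$; and $\lambda(V)=\emptyset$ otherwise. We have $\rho(a^*)=L$, $\rho(L)=a^*$ and $\rho(\Sigma^*)=\emptyset$. So the closed left factors are $a^*$ and $L$, and $m=2$.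

\emph{First cut.} The factorization $L=a^*\cdot ba^*$ has type $K_1=\lambda(ba^*)=a^*$. To depend on the type only, we enlarge the two factors to $F(\{\varepsilon\},K_1)=a^*$ and $F(K_1,L)=L$. The result, $L=a^*\cdot L$, shows the difficulty: the right factor is $L$ again, and it can be cut again with the same type $K_1$. The cause is the monoid of loops $E_1=F(K_1,K_1)=a^*$, which both factors absorb. So we place $E_1$ at the cut and remove from the left factor all words in $a^*E_1^\bullet$ and from the right factor all words in $E_1^\bullet L$. What remains is $\{\varepsilon\}$ and $ba^*$, and nothing is lost: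
\[
L=\{\varepsilon\}\cdot a^*\cdot ba^* .
\]

\emph{Second cut.} The piece $ba^*=\{b\}\cdot a^*$ is not prime. This cut has type $K_2=\lambda(a^*)=L$, which is new. The three enlarged factors are $F(\{\varepsilon\},K_1)=a^*$, $F(K_1,K_2)=L$ and $F(K_2,L)=a^*$, and the loops at $K_2$ are $E_2=F(L,L)=a^*$. From the middle factor we remove $E_1^\bullet L$ and $LE_2^\bullet$, the words of $L$ that begin or end with $a$, which leaves $\{b\}$. From the last factor we remove $E_2^\bullet a^*$, which leaves $\{\varepsilon\}$. Thus
\[
L=\{\varepsilon\}\cdot a^*\cdot\{b\}\cdot a^*\cdot\{\varepsilon\}.
\]
Both types are now used, and the pieces between the monoids are prime. With \eqref{eq:astar} we obtain $L=X\{\varepsilon,a\}\{b\}X\{\varepsilon,a\}$.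

Three things have to be proved in general: a submonoid is a product of two primes (Section~\ref{sec:monoids}); removing the loops loses nothing (Section~\ref{sec:chains}); and a split of a remaining piece always has a new type (Section~\ref{sec:longest}).

\section{Submonoids are products of two primes}\label{sec:monoids}

The proof that $X$ in \eqref{eq:astar} is prime rests on a shortest element $a$ of positive length, which must lie in one of the two factors, and on a parity that changes under multiplication by $a$. In a general submonoid $M$ a shortest element $g$ of $M^\bullet$ may have even length, as in $(a^2)^*$, so we take the parity of $\lfloor|w|/|g|\rfloor$ instead. A second change is needed because not every even element is an odd element times $g$. The even elements that are missed go into the second factor.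

\begin{lemma}\label{lem:monoid}
Every submonoid $M\ne\{\varepsilon\}$ of $\mathbb M$ is a product $M=XY$ of two prime sets. If $\mathbb M=\Sigma^*$ and $M$ is regular, then $X$ and $Y$ can be chosen regular.
\end{lemma}

\begin{proof}
Let $\ell=\mu(M^\bullet)\ge1$, choose $g\in M$ with $|g|=\ell$, and put $\pi(w)=\lfloor|w|/\ell\rfloor\bmod 2$. Call $w$ \emph{even} or \emph{odd} according to $\pi(w)=0$ or $1$. Adding $\ell$ to $|w|$ raises $\lfloor|w|/\ell\rfloor$ by one, so $gw$ and $wg$ have the parity opposite to that of $w$. In particular $\varepsilon$ is even, $g$ is odd and $gg$ is even. Define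
\[
X=\{\varepsilon\}\cup\{w\in M: w\text{ odd}\},\qquad
Z=\{w\in M^\bullet: w\text{ even},\ w\notin Mg\},\qquad
Y=\{\varepsilon,g\}\cup Z .
\]

\emph{The product.} Since $X,Y\subseteq M$, we have $XY\subseteq M$; since $\varepsilon\in X\cap Y$, we have $X,Y\subseteq XY$. Let $w\in M$. If $w=\varepsilon$ or $w$ is odd, then $w\in X$. If $w\neq\varepsilon$ is even and $w=ug$ with $u\in M$, then $u$ is odd, so $w\in Xg\subseteq XY$. In the remaining case $w\in Z\subseteq Y$.

\emph{Primality.} Let $W$ be $X$ or $Y$. We first show:
\begin{equation}\label{eq:escape}
\text{if } w\in W^\bullet,\text{ then } gw\notin W \text{ and } wg\notin W .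
\end{equation}
Let $x$ be $gw$ or $wg$. Then $|x|>\ell$, so $x\neq\varepsilon$ and $x\ne g$. If $W=X$, then $w$ is odd, so $x$ is even and $x\ne\varepsilon$, and $x\notin X$. If $W=Y$ and $w=g$, then $x=gg\in Mg$, so $x\notin Z$ and $x\notin Y$. If $W=Y$ and $w\in Z$, then $x$ is odd, while all elements of $Z$ are even; again $x\notin Y$.

Now let $W=CD$. As $\varepsilon\in W$, (L1) gives $\varepsilon\in C\cap D$, hence $C,D\subseteq W\subseteq M$. As $g\in W$, we can write $g=cd$ with $c\in C$, $d\in D$. If both $c$ and $d$ were in $M^\bullet$, then $|g|\ge2\ell$; so one of them is $\varepsilon$, and $g\in C$ or $g\in D$. If $g\in C$, every $w\in D^\bullet$ satisfies $w\in W^\bullet$ and $gw\in W$, against \eqref{eq:escape}; so $D=\{\varepsilon\}$. If $g\in D$, every $w\in C^\bullet$ satisfies $w\in W^\bullet$ and $wg\in W$; so $C=\{\varepsilon\}$. Hence $W$ is prime.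

\emph{Regularity.} The odd words are those whose length modulo $2\ell$ lies in $\{\ell,\dots,2\ell-1\}$, a regular set. If $M$ is regular, then so are $Mg$ and, as Boolean combinations of regular languages, $X$, $Z$ and $Y$.
\end{proof}

\begin{example}
For $M=a^*$ we have $g=a$ and $Z=\emptyset$, which gives \eqref{eq:astar}. For $M=\{a,b\}^*$ and $g=b$, the set $X$ consists of $\varepsilon$ and the words of odd length, and $Z$ of the words of even length that end with $a$. Here $Z$ is needed, because $aa\notin X\{\varepsilon,b\}$.
\end{example}

\section{Chains and bridges}\label{sec:chains}

We record a factorization of $L$ by the sequence of the types of its cuts.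

\begin{definition}\label{def:chain}
A \emph{chain of length} $k\ge0$ is a sequence $K_1,\dots,K_k$ of pairwise distinct closed sets such that, with $K_0=\{\varepsilon\}$, $K_{k+1}=L$ and $F_t=F(K_t,K_{t+1})$ for $0\le t\le k$,
\[
F_0F_1\cdots F_k=L .
\]
\end{definition}

The inclusion $F_0\cdots F_k\subseteq F(\{\varepsilon\},L)=L$ holds for any sequence by (F1) and (F3); the condition is that every element of $L$ is obtained. The empty sequence is a chain, with $F_0=L$. Distinctness is required only among $K_1,\dots,K_k$: in Section~\ref{sec:example} the chain $K_1=a^*$, $K_2=L$ has $K_2=K_3$.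

\begin{lemma}\label{lem:bound}
Every member $K_i$, $1\le i\le k$, of a chain is a closed left factor of $L$. Hence, if $L$ has $m<\infty$ closed left factors, every chain has length at most $m$.
\end{lemma}

\begin{proof}
By (F1) and (F3), $F_0\cdots F_{i-1}\subseteq K_i$ and $F_i\cdots F_k\subseteq\rho(K_i)$. The product of these two sets is $L$, so Lemma~\ref{lem:closed}(c) applies. The members of a chain are distinct.
\end{proof}

This is the only place where it matters that the $K_i$ are closed.

Given a chain, let $E_t=F(K_t,K_t)$ for $1\le t\le k$, and put $E_0=E_{k+1}=\{\varepsilon\}$. The second equality is a convention: the monoid $F(L,L)$ enters only if $L$ is itself a member of the chain. By (F1), $E_tF_tE_{t+1}\subseteq F_t$. So $F_t=E_tF_t=F_tE_{t+1}$, and these are cuts of $F_t$ that produce no new type. To exclude them we keep only those elements of $F_t$ from which no nontrivial loop can be split off at either end. The \emph{bridges} of the chain are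
\[
B_t=F_t\setminus\bigl(E_t^\bullet F_t\ \cup\ F_tE_{t+1}^\bullet\bigr),\qquad 0\le t\le k .
\]

\begin{lemma}\label{lem:bridges}
For every chain, $F_t=E_tB_tE_{t+1}$ for $0\le t\le k$. Consequently
\begin{equation}\label{eq:product}
L=B_0E_1B_1E_2B_2\cdots E_kB_k ,
\end{equation}
and all bridges are non-empty.
\end{lemma}

\begin{proof}
We have $E_tB_tE_{t+1}\subseteq E_tF_tE_{t+1}\subseteq F_t$. For the reverse inclusion we use induction on the length of $w\in F_t$. If $w\in B_t$, then $w=\varepsilon w\varepsilon\in E_tB_tE_{t+1}$. Otherwise $w=ef$ with $e\in E_t^\bullet$, $f\in F_t$, or $w=fe$ with $f\in F_t$, $e\in E_{t+1}^\bullet$. Since $|e|\ge1$, we have $|f|<|w|$, so $f\in E_tB_tE_{t+1}$ by induction. Since $E_t$ and $E_{t+1}$ are closed under products, $w\in E_tB_tE_{t+1}$.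

Substitute these expressions in $L=F_0\cdots F_k$ and use $E_tE_t=E_t$ and $E_0=E_{k+1}=\{\varepsilon\}$ to get \eqref{eq:product}. The bridges are non-empty because $L$ is.
\end{proof}

\section{The bridges of a longest chain are prime}\label{sec:longest}

Suppose that a bridge splits, $B_t=XY$. We want to insert the type $P$ of this cut between $K_t$ and $K_{t+1}$ and obtain a longer chain, so we must show that $P$ is not already a member. For $P=K_t$ or $P=K_{t+1}$ this is what bridges were designed for. For a member farther away the definition of $B_t$ says nothing, and a global argument is needed. If $P=K_s$, the product \eqref{eq:product} passes through the state $K_s$ twice, and the part between the two visits can be cut out without leaving $L$. Comparing shortest elements shows that the part cut out contains $\varepsilon$: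
\begin{equation}\label{eq:cutout}
\text{if } L=UGW \text{ and } UW\subseteq L,\text{ then } \varepsilon\in G .
\end{equation}
Indeed, $U,G,W$ are non-empty, and (L2) gives $\mu(U)+\mu(G)+\mu(W)=\mu(L)\le\mu(UW)=\mu(U)+\mu(W)$, so $\mu(G)=0$. By (F2), the element $\varepsilon$ turns each step of the closed path into an inclusion, and all states on the path coincide.

\begin{lemma}\label{lem:new}
Let $K_1,\dots,K_k$ be a chain and $0\le t\le k$. Suppose that $B_t=XY$ with $X\neq\{\varepsilon\}$ and $Y\ne\{\varepsilon\}$, and let $P$ be a set with $X\subseteq F(K_t,P)$ and $Y\subseteq F(P,K_{t+1})$. Then $P\notin\{K_1,\dots,K_k\}$.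
\end{lemma}

\begin{proof}
Since $B_t\neq\emptyset$, the sets $X$ and $Y$ are non-empty, and so are $X^\bullet$ and $Y^\bullet$. Suppose that $P=K_s$ with $1\le s\le k$.

\emph{Case $s=t$.} Here $X\subseteq E_t$ and $Y\subseteq F_t$. The non-empty set $X^\bullet Y$ lies in $XY=B_t$ and in $E_t^\bullet F_t$, which are disjoint.

\emph{Case $s=t+1$.} Here $X\subseteq F_t$ and $Y\subseteq E_{t+1}$. The non-empty set $XY^\bullet$ lies in $B_t$ and in $F_tE_{t+1}^\bullet$, which are disjoint.

\emph{Case $s<t$} (Figure~\ref{fig:loop}). Put
\[
U=(B_0E_1)\cdots(B_{s-1}E_s),\quad
G=(B_sE_{s+1})\cdots(B_{t-1}E_t)\,X,\quad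
W=Y\,(E_{t+1}B_{t+1})\cdots(E_kB_k).
\]
Then $L=UGW$ by \eqref{eq:product}. By (F1), $U\subseteq F(\{\varepsilon\},K_s)$, and $W\subseteq F(K_s,L)$ because $Y\subseteq F(K_s,K_{t+1})$. Hence $UW\subseteq F(\{\varepsilon\},L)=L$, and $\varepsilon\in G$ by \eqref{eq:cutout}. By (L1), $\varepsilon$ lies in $B_s,\dots,B_{t-1}$ and in $X$. As $B_r\subseteq F(K_r,K_{r+1})$ and $X\subseteq F(K_t,K_s)$, (F2) gives
\[
K_s\subseteq K_{s+1}\subseteq\dots\subseteq K_t\subseteq K_s .
\]
So $K_s=K_t$ with $1\le s<t\le k$, against distinctness.

\emph{Case $s>t+1$.} Put
\[
U=(B_0E_1)\cdots(B_{t-1}E_t)\,X,\quad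
G=Y\,(E_{t+1}B_{t+1})\cdots(E_{s-1}B_{s-1}),\quad
W=(E_sB_s)\cdots(E_kB_k).
\]
Again $L=UGW$. Now $U\subseteq F(\{\varepsilon\},K_s)$ because $X\subseteq F(K_t,K_s)$, and $W\subseteq F(K_s,L)$. Hence $UW\subseteq L$ and $\varepsilon\in G$, so $\varepsilon$ lies in $Y\subseteq F(K_s,K_{t+1})$ and in $B_{t+1},\dots,B_{s-1}$. By (F2),
\[
K_s\subseteq K_{t+1}\subseteq K_{t+2}\subseteq\dots\subseteq K_s .
\]
So $K_{t+1}=K_s$ with $1\le t+1<s\le k$, against distinctness.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (o) at (-1,0) {$\{\varepsilon\}$};
\node (s) at (2.5,0) {$K_s$};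
\node (t) at (2.5,1.9) {$K_t$};
\node (u) at (5,0) {$K_{t+1}$};
\node (l) at (9.2,0) {$L$};
\draw[->] (o) -- node[below] {$B_0E_1\cdots B_{s-1}E_s$} (s);
\draw[->] (s) to[bend left=50] node[left] {$B_sE_{s+1}\cdots B_{t-1}E_t$} (t);
\draw[->] (t) to[bend left=50] node[right] {$X$} (s);
\draw[->] (s) -- node[below] {$Y$} (u);
\draw[->] (u) -- node[below] {$E_{t+1}B_{t+1}\cdots E_kB_k$} (l);
\end{tikzpicture}
\caption{A split $B_t=XY$ of a bridge whose cut has the type $K_s$ of an earlier member of the chain, $s<t$. An arrow from $K$ to $K'$ with label $S$ means $KS\subseteq K'$. The set $L$ is the product of the labels along the path from $\{\varepsilon\}$ to $L$ that goes once around the cycle. The product along the path that skips the cycle is contained in $L$. Comparing least lengths shows that both labels on the cycle contain $\varepsilon$, which forces $K_s=K_t$.}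
\label{fig:loop}
\end{figure}

It remains to choose $P$. The largest set from which $Y$ leads into $K_{t+1}$ is closed, and $X$ leads into it from $K_t$.

\begin{lemma}\label{lem:prime}
If a chain has the greatest length among all chains, then all its bridges are prime.
\end{lemma}

\begin{proof}
Let $K_1,\dots,K_k$ be a chain. Its bridges are non-empty. Suppose that $B_t=XY$ with $X\neq\{\varepsilon\}$ and $Y\neq\{\varepsilon\}$, and put $P=\{u: uY\subseteq K_{t+1}\}$. The set $K_{t+1}$ is closed, also for $t=k$ by Lemma~\ref{lem:closed}(a), so $P$ is closed by Lemma~\ref{lem:closed}(b). By definition $PY\subseteq K_{t+1}$, that is, $Y\subseteq F(P,K_{t+1})$. From $K_tXY=K_tB_t\subseteq K_{t+1}$ we get $K_tX\subseteq P$, that is, $X\subseteq F(K_t,P)$. By Lemma~\ref{lem:new}, the closed sets $K_1,\dots,K_t,P,K_{t+1},\dots,K_k$ are pairwise distinct. By (F1), $E_rB_r\subseteq F_r$ for all $r$ and $E_tX\subseteq F(K_t,P)$. So \eqref{eq:product}, with $E_0=\{\varepsilon\}$, gives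
\begin{align*}
L&=(E_0B_0)\cdots(E_{t-1}B_{t-1})\,(E_tX)\,Y\,(E_{t+1}B_{t+1})\cdots(E_kB_k)\\
&\subseteq F_0\cdots F_{t-1}\,F(K_t,P)\,F(P,K_{t+1})\,F_{t+1}\cdots F_k\ \subseteq\ L .
\end{align*}
Thus the new sequence is a chain of length $k+1$, and the given chain is not a longest one.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The empty sequence is a chain, and all chains have length at most $m$ by Lemma~\ref{lem:bound}. Take a chain of greatest length $k$. Then \eqref{eq:product} holds, the $E_t$ are submonoids, and the $B_t$ are prime by Lemma~\ref{lem:prime}. By Lemma~\ref{lem:monoid}, each $E_t$ is $\{\varepsilon\}$, in which case we delete it, or a product of two primes. This writes $L$ as a product of at most $(k+1)+2k=3k+1\le 3m+1$ primes. Finally, a submonoid $M\neq\{\varepsilon\}$ is not prime because $M=MM$.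
\end{proof}

\section{Regular languages}\label{sec:regular}

A complete deterministic finite automaton (DFA) has a finite set $Q$ of states, an initial state $q_0$, a set of final states, and a transition defined for every state and letter. Write $q\cdot w$ for the state reached from $q$ by reading $w$. The DFA accepts the words $w$ for which $q_0\cdot w$ is final, and a language is regular if some DFA accepts it. If the DFA accepts $R$, let $R_q$ be the regular language of all $w$ such that $q\cdot w$ is final; then $uw\in R$ if and only if $w\in R_{q_0\cdot u}$. The minimal complete DFA of $R$ is the one with the fewest states. We use the following textbook facts. The minimal complete DFA can be computed from any DFA for $R$. From DFAs for two languages one can compute DFAs for their union, intersection, difference and catenation, and decide emptiness, inclusion and equality. A shortest word of a non-empty regular language can be computed.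

\begin{proof}[Proof of Theorem~\ref{thm:regular}]
Take $\mathbb M=\Sigma^*$ and the minimal complete DFA of $L$, with $|Q|=n$.

\emph{Counting.} For $V\subseteq\Sigma^*$ let $T_V=\{q\in Q: V\subseteq L_q\}$. Since $uV\subseteq L$ if and only if $V\subseteq L_{q_0\cdot u}$,
\begin{equation}\label{eq:lambda}
\lambda(V)=\{u: q_0\cdot u\in T_V\}.
\end{equation}
So every closed set is regular and is determined by a subset of $Q$, and the empty subset gives the empty set. There are therefore at most $2^n-1$ non-empty closed sets. A closed left factor $P$ is non-empty because $P\rho(P)=L\neq\emptyset$. Hence $m\le2^n-1$, and Theorem~\ref{thm:general} gives a decomposition into at most $3(2^n-1)+1=3\cdot2^n-2$ primes. It remains to see that the decomposition constructed in its proof consists of regular languages and can be computed.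

\emph{The closed sets can be listed.} For $T\subseteq Q$ let $V_T=\bigcap_{q\in T}L_q$, with $V_\emptyset=\Sigma^*$. If $T=T_V$, then $T\subseteq T_{V_T}$ by definition, and $V\subseteq V_T$ gives $T_{V_T}\subseteq T_V=T$; so $\lambda(V)=\lambda(V_T)$ by \eqref{eq:lambda}. Thus the closed sets are the languages $\lambda(V_T)$, $T\subseteq Q$. The set $T_{V_T}$ is found by $n$ inclusion tests, and \eqref{eq:lambda} gives a DFA for $\lambda(V_T)$.

\emph{The sets $F(K,K')$ are effectively regular} for regular $K,K'$. Take a DFA for $K'$ with initial state $p_0$, and let $S$ be the set of states $p_0\cdot u$ with $u\in K$. A state $p$ is in $S$ if and only if $K$ meets the regular language $\{u: p_0\cdot u=p\}$, so $S$ can be computed. Now $Kw\subseteq K'$ if and only if $w\in K'_p$ for all $p\in S$, that is, $F(K,K')=\bigcap_{p\in S}K'_p$.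

\emph{The decomposition.} There are finitely many sequences of distinct closed sets, and the chain condition is an equality of regular languages. Testing all sequences yields a longest chain. Its sets $F_t$ and $E_t$ are effectively regular, and so are the bridges $B_t$, which arise from them by catenation, union and difference. For each $E_t\ne\{\varepsilon\}$ we compute a shortest word $g$ of $E_t^\bullet$; the two prime factors in the proof of Lemma~\ref{lem:monoid} are then effectively regular.
\end{proof}

\section{The role of the hypotheses}\label{sec:scope}

\begin{remark}[Recognizable sets]\label{rem:rec}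
A set $L\subseteq\mathbb M$ is \emph{recognizable} if $L=\varphi^{-1}(\varphi(L))$ for a homomorphism $\varphi$ from $\mathbb M$ to a finite monoid $N$. If $\varphi(u)=\varphi(u')$, then $\varphi(uv)=\varphi(u'v)$, so $uv\in L$ if and only if $u'v\in L$. Every $\lambda(V)$ is therefore a union of fibers of $\varphi$, and there are only finitely many closed sets. So Theorem~\ref{thm:general} applies to all non-empty recognizable subsets of monoids with a length, in particular of trace monoids and of $\mathbb N^d$.
\end{remark}

\begin{remark}[Finiteness]\label{rem:finite}
The finiteness hypothesis of Theorem~\ref{thm:general} is used only to guarantee that a longest chain exists. It cannot be dropped, by the known existence of non-regular unary languages without a prime decomposition recalled in Section~\ref{sec:intro}. By Theorem~\ref{thm:general}, every such language has infinitely many closed left factors.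
\end{remark}

\begin{remark}[Length]\label{rem:length}
The length is used in Lemma~\ref{lem:monoid}, in the induction of Lemma~\ref{lem:bridges}, and in the last two cases of Lemma~\ref{lem:new}. The condition that only $\varepsilon$ has length $0$ cannot be dropped. Let $\mathbb M=\{\varepsilon,x\}$ be the group of order two, with the zero homomorphism to $\mathbb N$. Neither $\{\varepsilon\}=\{x\}\{x\}$ nor $\mathbb M=\mathbb M\mathbb M$ is prime, so the only candidate for a prime is $\{x\}$, whose powers are singletons. Hence $L=\mathbb M$ has finitely many closed left factors and no prime decomposition.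
\end{remark}

\begin{thebibliography}{1}

\bibitem{primedec}
\emph{On the existence of prime decompositions},
\texttt{http://toc.yonsei.ac.kr/\textasciitilde{}emmous/papers/tcs\_prime.pdf}.

\end{thebibliography}
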